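# Infinite divisible untranscendable orderings in ZF

Throughout we work in ZF, without the axiom of choice. When a remark uses choice, it says so.

## Order types, embeddings and lexicographic products

**Definition 1.** An *ordering* is a linearly ordered set. An *embedding* is an order-preserving injection, and $P\le R$ means that $P$ embeds into $R$. An *order type* is an equivalence class of orderings under order-preserving bijections. For types $\varphi,\rho$ write $\varphi\le\rho$ if orderings of type $\varphi$ embed into orderings of type $\rho$ (this does not depend on the representatives). Write $\varphi<\rho$ if $\varphi\le\rho$ but not $\rho\le\varphi$. We use the same signs for orderings and for their types.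

For example, $2<3<\omega<\omega+1$. On the other hand $\mathbb Q$ and $\mathbb Q\cap[0,1]$ embed into each other, so neither is $<$ the other, although their types differ because only one of them has endpoints.

**Definition 2.** For types $\rho,\psi$, the *lexicographic product* $\rho\psi$ is the type of the ordering obtained by replacing each point of an ordering of one of the two types by a copy of an ordering of the other. In what follows the two factors always range over the same class of types, so it does not matter which one supplies the blocks.

For example, replacing each point of $\omega$ by a copy of $2$ gives $\omega$ again. Replacing each point of $2$ by a copy of $\omega$ gives $\omega+\omega$.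

## Transcendable types and a criterion on intervals

**Definition 3.** A type $\varphi$ is *transcendable* if there are types $\rho,\psi<\varphi$ with $\varphi\le\rho\psi$. Otherwise it is *untranscendable*.

For the finite types everything can be checked by hand. No type is $<0$. The only type $<1$ is $0$, and $1\not\le 0\cdot 0=0$. The types $<2$ are $0$ and $1$, whose products have at most one point. So $0,1,2$ are untranscendable. If $n\ge3$, then $2$ and $n-1$ are both $<n$, and $2(n-1)\ge n$, so $n$ is transcendable. Next, $\omega$ is untranscendable: a type $<\omega$ is finite, and a product of two finite types is finite. The type $\omega+1$ is transcendable, since $\omega,2<\omega+1$ and $\omega+1\le\omega+\omega$.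

For orderings that look alike on every interval there is a convenient test. For $a<b$ in an ordering $X$ let $[a,b]=\{x\in X:a\le x\le b\}$.

**Lemma 1.** If $X$ embeds into $[a,b]$ for all $a<b$ in $X$, then $X$ is untranscendable.

*Proof.* Suppose $P,\Psi<X$ and $f$ embeds $X$ into the ordering obtained by replacing each point of $\Psi$ by a copy of $P$. Let $\pi(x)\in\Psi$ be the point in whose block $f(x)$ lies. Then $\pi:X\to\Psi$ is weakly increasing.

If $\pi(a)=\pi(b)$ for some $a<b$, then $\pi$ is constant on $[a,b]$, so $f$ maps $[a,b]$ into a single block. Hence $X\le[a,b]\le P$, contradicting $P<X$. If there are no such $a,b$, then $\pi$ is injective and weakly increasing, hence an embedding, so $X\le\Psi$, contradicting $\Psi<X$. $\square$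

For example, $\mathbb Q$ and $\mathbb R$ are untranscendable: $x\mapsto x/(1+|x|)$ is an embedding into the interval $(-1,1)$, rational at rational points, and an affine map (with rational coefficients in the case of $\mathbb Q$) carries $(-1,1)$ into any given $[a,b]$.

## Divisible and indivisible types

**Definition 4.** A type $\varphi$ is *indivisible*, written $\varphi\rightarrow(\varphi)^1_2$, if for every ordering $X$ of type $\varphi$ and every partition of $X$ into two classes there is $Y\subseteq X$ of type $\varphi$ contained in a single class. Otherwise $\varphi$ is *divisible*.

The image of an embedding of $X$ has the type of $X$. So $X$ is divisible exactly when it has a partition into two classes such that $X$ embeds into neither.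

For example, $0$ and $1$ are indivisible, and every finite $n\ge2$ is divisible. By the pigeonhole principle $\omega$ is indivisible. The type $\omega+1$ is divisible: separate the top point. The type of $\mathbb Q$ is indivisible. Let $\mathbb Q=A\cup B$ with $A,B$ disjoint. If $A$ is dense in some open interval $I$, then $A\cap I$ is a countable dense ordering without endpoints, so it is isomorphic to $\mathbb Q$ by Cantor's theorem. If not, some open interval misses $A$, hence lies in $B$, and it contains a copy of $\mathbb Q$.

## Binary Exceptionalism

In the examples so far, $2$ is the only type that is both divisible and untranscendable.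

**Definition 5.** *BE* (Binary Exceptionalism) is the statement that $2$ is the only divisible untranscendable linear ordering. The *ordering principle* O is the statement that every set can be linearly ordered.

As an example for O: for every ordinal $\lambda$ the power set of $\lambda$ can be linearly ordered in ZF, by comparing two subsets at the least ordinal on which they differ. O asks for a linear order on every set.

The source of our problem, "On the Binary Linear Ordering" (https://www.winterschool.eu/files/1466-On_the_binary_linear_ordering910828170.pdf), has the conjecture that $ZF+O+BE$ is consistent. We are to prove or disprove it. In plain words: can there be a world without choice, but in which every set still carries a linear order, where $2$ is the single exception to "untranscendable implies indivisible"?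

The conjecture is false, and O plays no role.

**Theorem 1 (ZF).** There is an infinite linear ordering $X\subseteq\omega_1^{\omega}$ (lexicographically ordered) that is divisible and untranscendable. Hence BE fails.

**Theorem 2 (ZF).** For every ordinal $\lambda$ there is a divisible untranscendable ordering into which $\lambda$ embeds. Hence no set of order types contains, up to mutual embeddability, all divisible untranscendable types.

By Theorem 1, ZF refutes BE. So ZF + BE is inconsistent, and a fortiori ZF + O + BE is inconsistent. Theorem 2 is a strengthening that is not needed for this.

## Ordinals, and the real line under choice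

Where should one look for a counterexample to BE? First among the ordinals. There is none there besides $2$.

Let $\varphi$ be an untranscendable ordinal other than $0,1,2$; it is infinite. If $\varphi=\mu+\nu$ with $\mu,\nu<\varphi$, put $\kappa=\max(\mu,\nu)$. Then $\varphi\le\kappa+\kappa$, which is a product of $\kappa$ and $2$, both $<\varphi$, a contradiction. So $\varphi$ is additively indecomposable, and by Cantor normal form $\varphi=\omega^\delta$ for some $\delta$.

But $\omega^\delta$ is indivisible, by induction on $\delta$. The case $\delta=0$ is trivial. Let $\omega^{\delta+1}=A\cup B$ be a partition, and write $\omega^{\delta+1}$ as consecutive intervals $I_0,I_1,\dots$ of type $\omega^\delta$. For each $n$, $A\cap I_n$ or $B\cap I_n$ has type $\omega^\delta$, and one of the two alternatives occurs for infinitely many $n$. The corresponding class then has type $\omega^{\delta}\cdot\omega=\omega^{\delta+1}$. If $\delta$ is a limit and $\omega^\delta=A\cup B$, then for each $\delta'<\delta$ one of $A,B$ has type at least $\omega^{\delta'}$. One of the two does so for cofinally many $\delta'$, so it has type $\omega^\delta$.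

The next candidate is $\mathbb R$, which is untranscendable by Lemma 1. Assume the axiom of choice for this paragraph only. An embedding $\mathbb R\to\mathbb R$ is monotone, so it has only countably many discontinuities, and it is determined by its values on the rationals and at its discontinuities. Hence there are at most $2^{\aleph_0}$ embeddings, and each has a range of size $2^{\aleph_0}$. List the ranges as $(R_\xi)_{\xi<2^{\aleph_0}}$. By recursion choose distinct $a_\xi,b_\xi\in R_\xi$ different from all points chosen before. With $A=\{a_\xi:\xi<2^{\aleph_0}\}$, every $R_\xi$ meets both $A$ and $\mathbb R\setminus A$. So $\mathbb R$ embeds into neither class and is divisible.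

With choice, then, BE fails at $\mathbb R$. The argument stops working in ZF at one point: the recursion runs along a well-ordering of the continuum, both to list the ranges and to choose the points. To refute BE in ZF we need an ordering whose partition is given by an explicit rule, and a reason for the non-embeddings other than diagonalizing against all of them.

## Countable ordinals without choice

We call a set *countable* if it injects into $\omega$. The following facts hold in ZF.

1. Subsets and images of countable sets are countable. The image of a well-orderable set is well-orderable: identify each point with its least preimage.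
2. For every ordinal $\beta$ the set $\beta^{<\omega}$ of finite sequences from $\beta$ is well-orderable: order by length, then lexicographically. If $A$ is countable, so is $A^{<\omega}$: an injection $A\to\omega$ induces an injection $A^{<\omega}\to\omega^{<\omega}$, and $\omega^{<\omega}$ injects into $\omega$ by $(n_0,\dots,n_{k-1})\mapsto\prod_{i<k}q_i^{\,n_i+1}$, where $q_i$ is the $i$-th prime.
3. $\omega_1$ is the set of all countable ordinals and is uncountable. An uncountable subset of $\omega_1$ has order type $\omega_1$.

We may *not* assume that a countable union of countable sets is countable, or that $\omega_1$ is regular. The reason is that every $\alpha<\omega_1$ has an injection into $\omega$, but choosing one for all $\alpha$ at once is a form of choice. We give this choice a name: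

> **(C)** There is a sequence $(e_\alpha)_{\alpha<\omega_1}$ of injections $e_\alpha:\alpha\to\omega$.

As an example of the beginning of such a sequence, let $e_n$ and $e_\omega$ be the identity. For $0<n<\omega$ let $e_{\omega+n}$ send $\omega+i\mapsto i$ for $i<n$ and $k\mapsto n+k$ for $k<\omega$. Let $e_{\omega+\omega}$ send $k\mapsto2k$ and $\omega+k\mapsto2k+1$. (C) asks that one can go on like this through all of $\omega_1$.

The idea of the proof is to split on (C). If (C) *fails*, we build an ordering in two parts such that an embedding in the wrong direction would manufacture a sequence as in (C); the failure of choice is then the obstruction. If (C) *holds*, it is a tool: it gives regularity of $\omega_1$, an uncountable well-orderable set of reals, and a canonical cofinal sequence in each countable limit ordinal. With these we build a different ordering, for which a closing-off argument rules out the embeddings.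

## Increasing $\omega_1$-sequences in lexicographic orders

Sequences are compared lexicographically, that is, at the first coordinate where they differ. For a sequence $x$ let $x|n$ be its initial segment of length $n$. For a finite sequence $t$, $|t|$ is its length, $[t]$ is the set of infinite sequences extending $t$, and $t^\frown x$ is concatenation. For a set $Y$ of infinite sequences, $T_Y$ is the set of finite initial segments of members of $Y$. We use constantly that
$$x\le x'\ \Longrightarrow\ x|n\le x'|n\quad\text{for all }n. \tag{1}$$

Both cases rest on the next lemma, which says that a strictly increasing $\omega_1$-sequence needs uncountably many finite initial segments.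

**Lemma 2.** Consider a lexicographically ordered set of $\omega$-sequences, each coordinate ranging over some linear order. If $(x_\xi)_{\xi<\omega_1}$ is strictly increasing in it, then $T=\{x_\xi|k:\xi<\omega_1,\ k<\omega\}$ is uncountable. In particular $\omega_1\not\le\gamma^\omega$ for countable $\gamma$, and $\omega_1\not\le2^\omega$.

*Proof.* Let $d_\xi$ be the first coordinate where $x_\xi$ and $x_{\xi+1}$ differ. We show that $\xi\mapsto x_{\xi+1}|(d_\xi+1)\in T$ is injective; then $\omega_1$ injects into $T$. Suppose $\xi<\eta$ have the same value $u$. Comparing lengths, $d_\xi=d_\eta=:d$. Since $x_\eta$ and $x_{\eta+1}$ first differ at $d$, and $x_{\xi+1}\le x_\eta$ because $\xi+1\le\eta$, (1) gives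
$$x_\eta|(d+1)<x_{\eta+1}|(d+1)=u=x_{\xi+1}|(d+1)\le x_\eta|(d+1),$$
a contradiction. For the second statement, $T\subseteq\gamma^{<\omega}$, which is countable if $\gamma$ is. $\square$

To see the map of the proof at work on a short sequence, take $x_n=(1,\dots,1,0,0,\dots)\in2^\omega$ with $n$ ones. Then $d_n=n$, and the map sends $n$ to the sequence of $n+1$ ones.

## Sequences whose range is an ordinal: Theorem 1 when (C) fails

Assume that (C) fails. An enumeration of a countable ordinal is an $\omega$-sequence, so $\omega_1^\omega$ is a natural place to look. A sequence that is eventually $0$ carries only finitely much information, and a surjection of $\omega$ onto an ordinal $\alpha$ carries an enumeration of $\alpha$. We partition into these two kinds. Taking all of $\omega_1^\omega$ would not do: $x\mapsto(x(i)+1)_{i<\omega}$ embeds $\omega_1^\omega$ into the set of sequences that are not eventually $0$. So we restrict the ranges. Let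
$$E=\{x\in\omega_1^\omega:x\text{ is eventually }0\},\qquad X_0=\{x\in\omega_1^\omega:\operatorname{ran}(x)\text{ is an ordinal}\},$$
and let $X=X_0\cup E$, partitioned into $E$ and $X_0\setminus E$. If $x\in X_0$, then $\operatorname{ran}(x)$ is nonzero, and it is countable as an image of $\omega$. For example, $(0,1,0,1,\dots)\in X_0\setminus E$, $(7,0,0,\dots)\in E\setminus X_0$, and $(0,1,5,0,1,5,\dots)\notin X$.

**Step 1: $X\not\le E$.** The purpose is to turn an embedding into a simultaneous choice of enumerations. Removing the final block of zeros injects $E$ into $\omega_1^{<\omega}$, so $E$ is well-orderable. Suppose $X\le E$. Then $X$ is well-orderable, and so is $X_0$. For $1\le\alpha<\omega_1$ there are surjections $\omega\to\alpha$, and all of them belong to $X_0$. So we may let $s_\alpha$ be the least surjection $\omega\to\alpha$ in a fixed well-ordering of $X_0$. Put $e_0=\emptyset$ and $e_\alpha(\beta)=\min s_\alpha^{-1}(\beta)$ for $\beta<\alpha$. Each $e_\alpha$ is injective, since preimages of distinct points are disjoint. This is (C), a contradiction.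

**Step 2: $X\not\le X_0$, hence $X\not\le X_0\setminus E$.** The purpose is to find something in $X$ that is too long for $X_0$, namely $\omega_1$. The map $\alpha\mapsto(\alpha,0,0,\dots)$ shows $\omega_1\le E\subseteq X$. So it suffices that $\omega_1\not\le X_0$. Suppose $(x_\xi)_{\xi<\omega_1}$ is strictly increasing in $X_0$, and let $\gamma_\xi=\operatorname{ran}(x_\xi)<\omega_1$.

If the $\gamma_\xi$ are unbounded in $\omega_1$, then for $\alpha<\omega_1$ take the least $\xi$ with $\gamma_\xi>\alpha$ and put $e_\alpha(\beta)=\min x_\xi^{-1}(\beta)$ for $\beta<\alpha$. This is defined because $\alpha\subseteq\gamma_\xi=\operatorname{ran}(x_\xi)$, and it is injective. So we obtain (C), a contradiction. If all $\gamma_\xi\le\gamma$ for some $\gamma<\omega_1$, then all $x_\xi$ lie in $\gamma^\omega$, contradicting Lemma 2.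

By Steps 1 and 2, $X$ is divisible.

**Step 3: inside $[a,b]$ there is a full cone of $X$.** This prepares Lemma 1. Let $a<b$ in $X$ differ first at $k$, and put
$$t=a|(k+1)^\frown\langle a(k+1)+1\rangle,\qquad m=|t|=k+2. \tag{2}$$
Let $x\in[t]$. Then $x$ agrees with $a$ up to and including $k$, so it agrees with $b$ before $k$ and $x(k)=a(k)<b(k)$; hence $x<b$. Also $x(k+1)=a(k+1)+1>a(k+1)$, so $x>a$. Thus it suffices to embed $X$ into $X\cap[t]$.

The first map to try is $x\mapsto t^\frown x$. It preserves order and maps $E$ into $E$, but it may leave $X$: with $t=(5)$ and $x=(0,1,0,1,\dots)$ the range is $\{0,1,5\}$ and the sequence is not eventually $0$. We have to fill the gap below the entries of $t$, by interleaving an enumeration $y$ of an ordinal $\beta$ containing $\operatorname{ran}(t)$. But interleaving all of $y$ spoils the members of $E$: for $\beta=6$ and $x=(7,0,0,\dots)$ we get the range $\{0,\dots,5,7\}$ and possibly lose eventual $0$ as well. So for $x\in E$ the filling has to be switched off where $x$ has become $0$. The point to check is that switching it off does not disturb the order.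

**Step 4: the map $g:X\to X\cap[t]$.** Let $\beta=\max\operatorname{ran}(t)+1$ and fix a surjection $y:\omega\to\beta$. For $x\in E$ let $\ell(x)$ be the least $\ell$ with $x(i)=0$ for all $i\ge\ell$. For $x\in X\setminus E$ let $\ell(x)=\omega$. Let $g(x)$ extend $t$, with
$$g(x)(m+2i)=\begin{cases}y(i)&\text{if }i<\ell(x),\\0&\text{if }i\ge\ell(x),\end{cases}\qquad g(x)(m+2i+1)=x(i)\qquad(i<\omega).$$
If $x\in E$, all entries of $g(x)$ with $i\ge\ell(x)$ are $0$, so $g(x)\in E$. If $x\in X\setminus E$, then $x\in X_0$ and every $y(i)$ occurs, so
$$\operatorname{ran}g(x)=\operatorname{ran}(t)\cup\beta\cup\operatorname{ran}(x)=\beta\cup\operatorname{ran}(x),$$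
which is the larger of two ordinals. So $g(x)\in X_0$.

**Step 5: $g$ preserves order.** Let $x<x'$ differ first at $k'$. Then $x'(k')>x(k')\ge0$, so $x'$ is not yet switched off at $k'$, that is, $\ell(x')>k'$. Hence for $i\le k'$
$$g(x')(m+2i)=y(i)\ge g(x)(m+2i),$$
because $g(x)(m+2i)$ is $y(i)$ or $0$. At $m+2i+1$ with $i<k'$ the entries are $x(i)=x'(i)$, which agree. At $m+2k'+1$ the entry $x(k')$ of $g(x)$ is strictly smaller than that of $g(x')$. So $g(x)\le g(x')$ coordinatewise up to $m+2k'+1$, with strict inequality there. At the first coordinate where they differ, $g(x)$ is smaller, so $g(x)<g(x')$.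

By Steps 3–5 and Lemma 1, $X$ is untranscendable. It is infinite, so Theorem 1 is proved when (C) fails.

## Ladders and $\omega_1$ many reals: Theorem 1 when (C) holds

Now fix $(e_\alpha)_{\alpha<\omega_1}$ as in (C). Both contradictions above were contradictions with the failure of (C), so we need a new ordering.

**Step 1: $\omega_1$ is regular.** We need this to close off under countably many operations. If $\omega_1=\sup_n\gamma_n$ with $\gamma_n<\omega_1$, then $\beta\mapsto(n,e_{\gamma_n}(\beta))$, with $n$ least such that $\beta<\gamma_n$, injects $\omega_1$ into $\omega\times\omega$, a contradiction. So countable subsets of $\omega_1$ are bounded in $\omega_1$. In particular every $x\in\omega_1^\omega$ lies in $\beta^\omega$ for some $\beta<\omega_1$.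

**Step 2: an uncountable well-orderable set $W$ of reals.** For $\omega\le\alpha<\omega_1$ let $r_\alpha\in2^{\omega\times\omega}$ be the characteristic function of $\{(e_\alpha(\beta),e_\alpha(\gamma)):\beta<\gamma<\alpha\}$, regarded as an element of $2^\omega$ by a fixed bijection $\omega\times\omega\to\omega$. This relation is a well-ordering of its field of type $\alpha$, so $r_\alpha$ determines $\alpha$. (If $e_\omega$ is the identity, $r_\omega$ codes the usual order of $\omega$.) Hence
$$W=\{r_\alpha:\omega\le\alpha<\omega_1\}\subseteq2^\omega$$
is in bijection with $\omega_1\setminus\omega$, so it is well-orderable and uncountable.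

**Step 3: a ladder $c_\alpha$ in each limit ordinal $\alpha$, $0<\alpha<\omega_1$.** We want a strictly increasing $c_\alpha:\omega\to\alpha$ with supremum $\alpha$, chosen for all $\alpha$ at once. Let $R_\alpha$ be the set of $\beta<\alpha$ such that for all $\beta'<\alpha$
$$e_\alpha(\beta')<e_\alpha(\beta)\ \Longrightarrow\ \beta'<\beta .$$

$R_\alpha$ is cofinal in $\alpha$: given $\beta^*<\alpha$, let $\beta$ be the element of $\alpha\setminus\beta^*$ with least $e_\alpha$-value. If $e_\alpha(\beta')<e_\alpha(\beta)$, then $\beta'\notin\alpha\setminus\beta^*$, so $\beta'<\beta^*\le\beta$. So $\beta\in R_\alpha$ and $\beta\ge\beta^*$.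

$e_\alpha$ is increasing on $R_\alpha$: if $\beta<\gamma$ are in $R_\alpha$ and $e_\alpha(\gamma)<e_\alpha(\beta)$, then $\gamma<\beta$ because $\beta\in R_\alpha$, a contradiction.

So $R_\alpha$ embeds into $\omega$, and it has no greatest element, being cofinal in a limit ordinal. Hence it has type $\omega$. Let $c_\alpha$ be its increasing enumeration. With the map $e_{\omega+\omega}$ given earlier, for instance, $R_{\omega+\omega}=\{0\}\cup\{\omega+k:k<\omega\}$: a number $k\ge1$ is excluded because $e_{\omega+\omega}(\omega)=1<2k$ while $\omega>k$; each $\omega+k$ belongs, since the smaller values are attained at numbers and at $\omega+j$ with $j<k$.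

**Step 4: the ordering.** Let $X=X_s\cup X_r\subseteq\omega_1^\omega$, where
$$X_s=\{p^\frown c_\alpha:p\in\omega_1^{<\omega},\ 0<\alpha<\omega_1\text{ limit}\},\qquad X_r=\{p^\frown r:p\in\omega_1^{<\omega},\ r\in W\}.$$
These sets are disjoint: members of $X_r$ are eventually in $\{0,1\}$, and members of $X_s$ are eventually strictly increasing. $X$ is the image of a well-orderable set (of pairs $(p,\alpha)$ and $(p,r)$), so it is well-orderable as a set. $W\subseteq X$, by $p=\emptyset$.

The heads $p$ make untranscendability easy. For $a<b$ in $X$ define $k$ and $t$ as in (2); as there, $X\cap[t]\subseteq[a,b]$. The map $x\mapsto t^\frown x$ preserves order and maps $X_s$ into $X_s$ and $X_r$ into $X_r$, so it embeds $X$ into $X\cap[t]$. By Lemma 1, $X$ is untranscendable.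

It remains to show that $X$ embeds into neither class. The difference between the classes is this. Below a fixed $\beta<\omega_1$ there are only countably many members of $X_s$, but $X_r$ contains uncountably many reals. On the other hand, $c_\alpha$ has entries going up to $\alpha$, and a member of $X_r$ cannot do this beyond its head. Lemma 3 makes both remarks usable.

**Lemma 3.** If $Y\subseteq X$ embeds into $2^\omega$, then $Y\subseteq\beta^\omega$ for some $\beta<\omega_1$.

*Proof.* For $u\in T_Y$ let $S_u=\{\delta:u^\frown\delta\in T_Y\}\subseteq\omega_1$, where $u^\frown\delta$ abbreviates $u^\frown\langle\delta\rangle$. First, each $S_u$ is countable. If not, it has order type $\omega_1$. Let $y_\delta$ be the least element of $Y\cap[u^\frown\delta]$ in a fixed well-ordering of $Y$. Then $\delta\mapsto y_\delta$ is an embedding of $S_u$, so $\omega_1\le Y\le2^\omega$, contradicting Lemma 2. By regularity, each $S_u$ is bounded in $\omega_1$.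

Second, we bound all entries level by level. Put $\beta_0=0$. Suppose $\beta_n<\omega_1$ and $T_Y\cap\omega_1^n\subseteq\beta_n^n$. Since $\beta_n^n$ is countable, the ordinals $\sup\{\delta+1:\delta\in S_u\}$ for $u\in T_Y\cap\omega_1^n$ form a countable set, so regularity gives a common bound below $\omega_1$. So there is a least $\beta_{n+1}<\omega_1$ with $\beta_{n+1}\ge\beta_n$ and $T_Y\cap\omega_1^{n+1}\subseteq\beta_{n+1}^{n+1}$. Taking the least makes this a definition by recursion. Let $\beta=\sup_n\beta_n$. Then $\beta<\omega_1$ by regularity, and $Y\subseteq\beta^\omega$. $\square$

**Step 5: $X\not\le X_s$.** The purpose is to use that $X_s$ is thin below each $\beta$. If $X\le X_s$, then some $h$ embeds $W\subseteq X$ into $X_s$. The image $Z=h[W]$ embeds into $2^\omega$ by $h^{-1}$, so by Lemma 3 $Z\subseteq X_s\cap\beta^\omega$ for some $\beta<\omega_1$. If $p^\frown c_\alpha\in\beta^\omega$, then $p\in\beta^{<\omega}$ and $\alpha=\sup\operatorname{ran}(c_\alpha)\le\beta$. So $X_s\cap\beta^\omega$ is an image of a subset of the countable set $\beta^{<\omega}\times(\beta+1)$ and is countable. But $Z$ is uncountable, a contradiction.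

**Step 6: $X\not\le X_r$, preparation by closing off.** Suppose $f:X\to X_r$ is an embedding. We look for a limit $\alpha$ closed under everything that $f$ does to heads below $\alpha$; then we test $f$ at $c_\alpha$. For $p\in\omega_1^{<\omega}$ with $n=|p|$ define the following.

- $z_p=p^\frown c_\omega\in X$, and $h(p)$ is the least $\beta<\omega_1$ with $f(z_p)\in\beta^\omega$. It exists by Step 1.
- $Y_p=\{x\in X:f(x)=p^\frown s\text{ for some }s\in2^\omega\}$. The map $x\mapsto s$ embeds $Y_p$ into $2^\omega$, since $f$ is an embedding and the head $p$ is common. Let $b(p)$ be the least $\beta<\omega_1$ with $Y_p\subseteq\beta^\omega$. It exists by Lemma 3.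
- $G_p=\{z\in X:f(z)|n>p\}$. By (1) this is a final segment of $X$. If $X\setminus G_p$ has a greatest element $x_p$, let $k(p)$ be the least $\beta<\omega_1$ with $x_p\in\beta^\omega$. Otherwise let $k(p)=0$.

Let $\alpha_0=\omega$, and let $\alpha_{i+1}$ be the least ordinal greater than $\alpha_i$ and greater than $h(p),b(p),k(p)$ for all $p\in\alpha_i^{<\omega}$. Since $\alpha_i^{<\omega}$ is countable and $\omega_1$ is regular, $\alpha_{i+1}<\omega_1$. Let $\alpha=\sup_i\alpha_i<\omega_1$. It is a limit ordinal, and
$$h(p),\ b(p),\ k(p)<\alpha\quad\text{for all }p\in\alpha^{<\omega}, \tag{3}$$
since each such $p$, being finite, lies in some $\alpha_i^{<\omega}$.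

**Step 7: approximating $c_\alpha$ from above.** Let $x=c_\alpha\in X$ and $y=f(x)$. We do not control $y$ directly, but we control the images of points slightly above $x$. For $m<\omega$ let
$$p_m=x|m^\frown\langle x(m)+1\rangle\in\alpha^{<\omega},\qquad z_m=z_{p_m}.$$
Here $p_m\in\alpha^{<\omega}$ because $\alpha$ is a limit. The sequences $z_m$ and $x$ differ first at $m$, and $z_m>x$; so $f(z_m)>y$. By (3), $f(z_m)\in\alpha^\omega$. Moreover the $z_m$ come arbitrarily close to $x$:
$$\text{if }z\in X\text{ and }z>x,\text{ then }z_m<z\text{ for some }m. \tag{4}$$
Indeed, if $z$ and $x$ differ first at $j$, then $z_{j+1}|(j+1)=x|(j+1)<z|(j+1)$, so $z_{j+1}<z$.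

**Step 8: $y\in\alpha^\omega$.** Suppose not. Let $n$ be least with $y(n)\ge\alpha$, and $u=y|n\in\alpha^{<\omega}$. For each $m$, $f(z_m)>y$, so $f(z_m)|n\ge u$ by (1). If equality held, then $f(z_m)(n)\ge y(n)\ge\alpha$, contradicting $f(z_m)\in\alpha^\omega$. So $f(z_m)|n>u$, that is, $z_m\in G_u$, for all $m$. (For $n=0$ this is already absurd.) But $x\notin G_u$, as $f(x)|n=u$. By (4), and since $G_u$ is a final segment, every $z>x$ in $X$ lies in $G_u$. So $x$ is the greatest element of $X\setminus G_u$, that is, $x=x_u$. Hence $x\in k(u)^\omega$, with $k(u)<\alpha$ by (3), contradicting $\sup\operatorname{ran}(x)=\alpha$.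

**Step 9: the contradiction.** Since $y\in X_r$, we have $y=t^\frown r$ with $r\in W$, and $t\in\alpha^{<\omega}$ by Step 8. So $x\in Y_t\subseteq b(t)^\omega$, with $b(t)<\alpha$ by (3). Again this contradicts $\sup\operatorname{ran}(x)=\alpha$. Hence $X\not\le X_r$.

So $X$ embeds into neither $X_s$ nor $X_r$, and it is divisible. It is infinite and untranscendable. This completes the proof of Theorem 1, and the conjecture is disproved. $\blacksquare$

## Reduction of Theorem 2 to large limit ordinals and their reverses

For an ordering $P$ let $P^*$ be the reversed ordering. Reversal commutes with replacing points by blocks, and $P\le R$ if and only if $P^*\le R^*$. Hence reversal preserves untranscendability. It also preserves divisibility: $X\le A$ for a class $A$ if and only if $X^*\le A^*$.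

If $\lambda\le\lambda'$, an ordering containing a copy of $\lambda'$ contains one of $\lambda$, so it suffices to treat arbitrarily large $\lambda$. So let $\lambda\ge\omega_1$ be a limit ordinal. We find a divisible untranscendable $Z$ with $\lambda\le Z$ or $\lambda^*\le Z$. In the second case $Z^*$ is divisible and untranscendable, and $\lambda\le Z^*$.

## Interleaving a reversed ordinal: Theorem 2 when (C) fails

Assume that (C) fails. We add coordinates to the first construction, to make room for $\lambda$. If the new coordinates ranged over $\lambda$ itself, then with the even coordinates for $\lambda$ we could fix the odd coordinates as $0,1,0,1,\dots$ and vary coordinate $0$; so $\omega_1$ would embed into the class that is supposed to exclude it. A reversed ordinal has no infinite strictly increasing sequence, and this is why we use one.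

Let $\Lambda=(\lambda+1)^*$. Its least element, the ordinal $\lambda$, is denoted $0_\Lambda$. Let $Q$ be the lexicographically ordered set of sequences $x$ with $x(2i)\in\Lambda$ and $x(2i+1)\in\omega_1$ for all $i<\omega$. The *default* value is $0_\Lambda$ at even and $0$ at odd coordinates; in both cases it is the least value. Let
$$E=\{x\in Q:x\text{ is eventually default}\},\qquad Z_0=\{x\in Q:\{x(2i+1):i<\omega\}\text{ is an ordinal}\},$$
and let $Z=Z_0\cup E$, partitioned into $E$ and $Z_0\setminus E$. Varying coordinate $0$ and keeping the others default shows $\lambda^*\le\Lambda\le E\subseteq Z$.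

**Step 1: $Z\not\le E$.** As before, an embedding would give (C). Removing the final default part injects $E$ into finite sequences of ordinals from a fixed set, so $E$ is well-orderable. If $Z\le E$, then $Z_0$ is well-orderable. For each surjection $s:\omega\to\alpha$ with $1\le\alpha<\omega_1$, the sequence with $x(2i)=0_\Lambda$ and $x(2i+1)=s(i)$ is in $Z_0$. Taking the least such sequence for each $\alpha$, we choose surjections $s_\alpha:\omega\to\alpha$ simultaneously. With $e_0=\emptyset$ and $e_\alpha(\beta)=\min s_\alpha^{-1}(\beta)$ we obtain (C), a contradiction.

**Step 2: $Z\not\le Z_0$.** Varying coordinate $1$ and keeping the others default shows $\omega_1\le E\subseteq Z$. So it suffices that $\omega_1\not\le Z_0$. Suppose $(x_\xi)_{\xi<\omega_1}$ is strictly increasing in $Z_0$, and let $\gamma_\xi=\{x_\xi(2i+1):i<\omega\}<\omega_1$.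

If the $\gamma_\xi$ are unbounded in $\omega_1$, then for $\alpha<\omega_1$ and $\beta<\alpha$ put $e_\alpha(\beta)=\min\{i:x_\xi(2i+1)=\beta\}$, with $\xi$ least such that $\gamma_\xi>\alpha$. This gives (C), a contradiction.

Otherwise all $\gamma_\xi\le\gamma$ for some $\gamma<\omega_1$. Let $T$ be the set of finite initial segments of the $x_\xi$. We show that $T$ is countable, which contradicts Lemma 2. For $u\in T$ of even length let $V_u\subseteq\Lambda$ be the set of values $x_\xi(|u|)$ for those $\xi$ with $x_\xi\supset u$. By (1), these values are weakly increasing in $\xi$. Mapping each value to the least $\xi$ attaining it is therefore an embedding of $V_u$ into $\omega_1$, so $V_u$ is well-ordered by the order of $\Lambda$. It is also reversely well-ordered, since $\Lambda$ is a reversed ordinal. A well-ordered set that is infinite has an initial segment of type $\omega$, which has no greatest element. So $V_u$ is finite.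

Fix an injection $\gamma\to\omega$. Given $v\in T$, replace each entry $v(i)$ with $i$ even by its rank in the finite set $V_{v|i}$ (the number of smaller elements), and each entry $v(i)$ with $i$ odd by its image under $\gamma\to\omega$. The result is in $\omega^{<\omega}$. It determines $v$: by induction on $i$, once $v|i$ is known, so is the set $V_{v|i}$ when $i$ is even, and then $v(i)$ is determined. So $T$ injects into $\omega^{<\omega}$ and is countable.

By Steps 1 and 2, $Z$ is divisible.

**Step 3: $Z$ is untranscendable.** We adapt the switched filling, keeping track of parity. Let $a<b$ in $Z$ differ first at $k$. Let $j\in\{k+1,k+2\}$ be odd, $t=a|j^\frown\langle a(j)+1\rangle$, and $m=|t|=j+1$, which is even. If $x\in Z\cap[t]$, then $x$ agrees with $a$ before $j>k$, so $x<b$, and $x(j)>a(j)$, so $x>a$. Thus $[t]\cap Z\subseteq[a,b]$, and it suffices to embed $Z$ into $Z\cap[t]$.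

Let $1\le\beta<\omega_1$ exceed all odd-coordinate entries of $t$, and let $y:\omega\to\beta$ be a surjection. For $x\in E$ let $\ell(x)$ be the least $\ell$ such that $x(n)$ is default for all $n\ge2\ell$. Let $\ell(x)=\omega$ for $x\in Z\setminus E$. Let $g(x)$ be $t$ followed by the blocks, for $i<\omega$,
$$\big(0_\Lambda,\quad y(i)\text{ if }i<\ell(x)\text{ and }0\text{ otherwise},\quad x(2i),\quad x(2i+1)\big).$$
Since $m$ is even, the first and third entries of each block stand at even coordinates and the second and fourth at odd ones. So $g(x)\in Q\cap[t]$. If $x\in E$, all blocks with $i\ge\ell(x)$ are default, so $g(x)\in E$. If $x\in Z\setminus E\subseteq Z_0$, the odd-coordinate entries of $t$ are in $\beta$ and every $y(i)$ occurs, so the set of odd-coordinate entries of $g(x)$ is $\beta\cup\{x(2i+1):i<\omega\}$, an ordinal. So $g:Z\to Z\cap[t]$.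

Let $x<x'$ differ first at $k'$. Then $x'(k')>x(k')$, so $x'(k')$ is not the least value, hence not default, and $\ell(x')>\lfloor k'/2\rfloor$. Hence in the blocks $i\le\lfloor k'/2\rfloor$ the second entry of $g(x')$ is $y(i)$, which is at least the second entry of $g(x)$. The first entries agree, and so do the entries copied from $x$ and $x'$ at coordinates before $k'$. So $g(x)\le g(x')$ coordinatewise up to and including the coordinate carrying $x(k')$, with strict inequality there. Therefore $g(x)<g(x')$. By Lemma 1, $Z$ is untranscendable.

## Closing off a countable set of ordinals: Theorem 2 when (C) holds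

Fix $(e_\alpha)_{\alpha<\omega_1}$ as in (C). As before $\omega_1$ is regular, and we keep $W$ and the $c_\alpha$. We want to replace the heads $p\in\omega_1^{<\omega}$ by $p\in\lambda^{<\omega}$. What changes is that entries can now be larger than any countable ordinal, so an initial segment $\alpha$ of $\omega_1$ cannot be closed under $f$. We close off a countable set $H\subseteq\lambda$ instead. It has gaps, and Step 5 below needs an additional kind of final segment because of them.

**Step 1: countable unions of countable sets of ordinals.** A countable set $A$ of ordinals has a canonical injection into $\omega$: compose its collapse onto $\operatorname{otp}(A)<\omega_1$ with $e_{\operatorname{otp}(A)}$. Consequently, the union of a family of countable sets of ordinals indexed by a countable set is countable. Indeed, regard the index set as a subset of $\omega$, and send each ordinal of the union to the pair consisting of the least $n$ with the ordinal in $A_n$ and its image under the canonical injection of $A_n$.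

**Step 2: the ordering.** Let $Z=Z_s\cup Z_r\subseteq\lambda^\omega$ with
$$Z_s=\{p^\frown c_\alpha:p\in\lambda^{<\omega},\ 0<\alpha<\omega_1\text{ limit}\},\qquad Z_r=\{p^\frown r:p\in\lambda^{<\omega},\ r\in W\}.$$
As before, these sets are disjoint (eventually strictly increasing against eventually in $\{0,1\}$) and well-orderable (images of well-orderable sets), and $W\subseteq Z$. Also $\lambda\le Z$ via $\delta\mapsto\langle\delta\rangle^\frown c_\omega$. For $a<b$ in $Z$ with first difference $k$, the sequence $t=a|(k+1)^\frown\langle a(k+1)+1\rangle$ is in $\lambda^{<\omega}$ since $\lambda$ is a limit, $Z\cap[t]\subseteq[a,b]$ as in (2), and $x\mapsto t^\frown x$ embeds $Z$ into $Z\cap[t]$. By Lemma 1, $Z$ is untranscendable.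

For a countable set $A$ of ordinals let
$$\sigma(A)=\sup\{\xi+1:\xi\in A\cap\omega_1\},$$
which is $<\omega_1$ by regularity. For $x\in\lambda^\omega$ let $\sigma(x)=\sigma(\operatorname{ran}x)$. For example, $\sigma(\{3,\omega,\omega_1\})=\omega+1$ (where $\lambda>\omega_1$), and $\sigma(c_\alpha)=\alpha$ for limit $\alpha$, because $c_\alpha$ is cofinal in $\alpha$.

The next lemma replaces Lemma 3; boundedness becomes countability.

**Lemma 4.** If $Y\subseteq Z$ embeds into $2^\omega$, then $T_Y$ is countable, and so is the set $C_Y$ of entries of members of $Y$.

*Proof.* For $u\in T_Y$ let $S_u=\{\delta:u^\frown\delta\in T_Y\}$. If $S_u$ were uncountable, its order type would be at least $\omega_1$, so it would contain a subset of type $\omega_1$. Choosing for each $\delta$ in that subset the least member of $Y\cap[u^\frown\delta]$ in a well-ordering of $Y$ would give $\omega_1\le Y\le2^\omega$, contradicting Lemma 2. So each $S_u$ is countable.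

Now we define injections $i_n$ of the $n$-th level of $T_Y$ into $\omega$ by recursion. Let $i_0$ map the empty sequence to $0$. Given $i_n$, let $i_{n+1}(u^\frown\delta)$ code, by a fixed injection $\omega\times\omega\to\omega$, the pair consisting of $i_n(u)$ and the image of $\delta$ under the canonical injection $S_u\to\omega$. No choices are made, so all $i_n$ are defined, and $v\mapsto(|v|,i_{|v|}(v))$ injects $T_Y$ into $\omega\times\omega$. Finally, $C_Y$ is an image of a subset of $T_Y$: send each nonempty sequence to its last entry. $\square$

**Step 3: $Z\not\le Z_s$.** Otherwise, as $W\subseteq Z$, there is $Y\subseteq Z_s$ isomorphic to $W\subseteq2^\omega$. By Lemma 4, $C_Y$ is countable. If $p^\frown c_\alpha\in Y$, then $p\in C_Y^{<\omega}$ and $\operatorname{ran}(c_\alpha)\subseteq C_Y\cap\omega_1$, so $\alpha\le\sigma(C_Y)<\omega_1$. So $Y$ is an image of a subset of $C_Y^{<\omega}\times(\sigma(C_Y)+1)$ and is countable, while $W$ is uncountable, a contradiction.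

**Step 4: $Z\not\le Z_r$, construction of the closed set $H$.** Suppose $f:Z\to Z_r$ is an embedding. For $p\in\lambda^{<\omega}$, $n=|p|$ and $\eta<\lambda$, let

- $z_p=p^\frown c_\omega$;
- $Y_p=\{x\in Z:f(x)=p^\frown s\text{ for some }s\in2^\omega\}$, which embeds into $2^\omega$ via $x\mapsto s$;
- $G_p=\{z\in Z:f(z)|n>p\}$ and $G_{p,\eta}=\{z\in Z:f(z)|(n+1)\ge p^\frown\eta\}$, which are final segments of $Z$ by (1);
- $x_p$ and $x_{p,\eta}$ be the greatest elements of $Z\setminus G_p$ and $Z\setminus G_{p,\eta}$, when these exist.

Let $H_0=\omega+1$. Let $H_{i+1}$ be the union of

- $H_i$, the set $\{\xi+1:\xi\in H_i\}$, and the ordinal $\sigma(H_i)$, as a set of ordinals;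
- the sets $\operatorname{ran}f(z_p)$ for all $p\in H_i^{<\omega}$;
- the sets of values $\sigma(C_{Y_p})$, $\sigma(x_p)$, $\sigma(x_{p,\eta})$ (where defined) for all $p\in H_i^{<\omega}$ and $\eta\in H_i$.

By induction each $H_i$ is a countable subset of $\lambda$. It is contained in $\lambda$ because $\lambda$ is a limit, $\operatorname{ran}f(z_p)\subseteq\lambda$, and the values of $\sigma$ are below $\omega_1\le\lambda$. It is countable by Step 1, since $H_i^{<\omega}$ is countable and each $C_{Y_p}$ is countable by Lemma 4, so that $\sigma(C_{Y_p})$ is defined and below $\omega_1$. Let $H=\bigcup_iH_i$, which is a countable subset of $\lambda$, again by Step 1. It has the following properties.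

First, $H$ is closed under $\xi\mapsto\xi+1$.

Second, $H\cap\omega_1$ is an ordinal: if $\xi\in H_i\cap\omega_1$, then $\xi<\xi+1\le\sigma(H_i)$, so $\xi\subseteq\sigma(H_i)\subseteq H_{i+1}$. Let $\alpha=H\cap\omega_1$. It is countable, a limit by the first property, and greater than $\omega$ because $\omega\in H_0$. Moreover $\alpha\notin H$: since $\alpha<\omega_1$, $\alpha\in H$ would give $\alpha\in H\cap\omega_1=\alpha$.

Third, every $p\in H^{<\omega}$, together with a given $\eta\in H$, already comes from some $H_i$. So
$$f(z_p)\in H^\omega,\quad\sigma(C_{Y_p})\in H,\quad\text{and}\quad\sigma(x_p),\sigma(x_{p,\eta})\in H\text{ whenever defined}. \tag{5}$$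

**Step 5: the image of $c_\alpha$ lies in $H^\omega$.** Let $x=c_\alpha$, so $\sigma(x)=\alpha$, and $y=f(x)$. Let $p_m=x|m^\frown\langle x(m)+1\rangle\in\alpha^{<\omega}\subseteq H^{<\omega}$ and $z_m=z_{p_m}$. Then $z_m>x$, so $f(z_m)>y$; and $f(z_m)\in H^\omega$ by (5). Statement (4) holds with $Z$ in place of $X$, by the same proof: if $z>x$ differs from $x$ first at $j$, then $z_{j+1}|(j+1)=x|(j+1)<z|(j+1)$.

Suppose $y\notin H^\omega$. Let $n$ be least with $y(n)\notin H$, and $u=y|n\in H^n$. For all $m$, $f(z_m)>y$, so $f(z_m)|n\ge u$. If equality holds, then $f(z_m)(n)\ge y(n)$ and $f(z_m)(n)\in H$ while $y(n)\notin H$, so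
$$f(z_m)(n)>y(n). \tag{6}$$

In Theorem 1 the set to be closed was an ordinal, so that no element of it lay above $y(n)$, and equality could not occur. Now $y(n)$ may sit in a gap of $H$, and there are two cases.

*$H$ has an element above $y(n)$.* Let $\eta$ be the least such element. If $f(z_m)|n=u$, then $f(z_m)(n)\ge\eta$ by (6). If $f(z_m)|n>u$, then $f(z_m)|(n+1)>u^\frown\eta$ as well. So $f(z_m)|(n+1)\ge u^\frown\eta$, that is, $z_m\in G_{u,\eta}$, for all $m$. But $x\notin G_{u,\eta}$, because $f(x)|(n+1)=u^\frown y(n)$ and $y(n)<\eta$. By (4), every $z>x$ in $Z$ is in the final segment $G_{u,\eta}$. So $x$ is the greatest element of $Z\setminus G_{u,\eta}$, that is, $x=x_{u,\eta}$, and $\alpha=\sigma(x)\in H$ by (5), a contradiction.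

*$H$ has no element above $y(n)$.* Then by (6) equality never holds, so $z_m\in G_u$ for all $m$, while $x\notin G_u$ because $f(x)|n=u$. (In particular $n\ge1$ here.) By (4), $x$ is the greatest element of $Z\setminus G_u$, so $x=x_u$ and $\alpha=\sigma(x)\in H$ by (5), a contradiction.

So $y\in H^\omega$.

**Step 6: the contradiction.** Since $y\in Z_r$, we have $y=t^\frown r$ with $r\in W$, and $t\in H^{<\omega}$ by Step 5. Then $x\in Y_t$, so all entries of $x$ lie in $C_{Y_t}$. Hence $\alpha=\sigma(x)\le\sigma(C_{Y_t})$. By (5), and since $\sigma(C_{Y_t})<\omega_1$, we have $\sigma(C_{Y_t})\in H\cap\omega_1=\alpha$. So $\alpha<\alpha$, a contradiction. Hence $Z\not\le Z_r$.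

So $Z$ is divisible and untranscendable, and $\lambda\le Z$. Together with the case where (C) fails and the reduction, this proves the first sentence of Theorem 2.

## No set of types exhausts the examples

For the last sentence of Theorem 2, let a set of order types be given. A nonempty type is a proper class, so we use Scott's trick: replace each type by the set of its members of minimal rank. Then all the minimal-rank representatives of the given types form a set, and so does the union of their underlying sets. By Hartogs' theorem choose an ordinal $\lambda$ that does not inject into this union, hence into none of the representatives. By the first sentence of Theorem 2 there is a divisible untranscendable ordering into which $\lambda$ embeds. This ordering embeds into none of the representatives, so it is not mutually embeddable with any of the given types. $\blacksquare$
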